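\title{Binary Exceptionalism Fails in ZF}

\begin{abstract}
A linear ordering is untranscendable if it does not embed into a lexicographic product of two strictly smaller orderings, and divisible if it can be split into two parts neither of which contains a copy of it. The two-element ordering has both properties, and Binary Exceptionalism (BE) is the statement that no other ordering does. It has been conjectured that BE is consistent with ZF together with the principle that every set can be linearly ordered. We show that ZF alone refutes BE: there is an infinite divisible untranscendable subordering of $\omega_1^\omega$, and every ordinal embeds into some divisible untranscendable ordering. The proof splits according to whether all countable ordinals can be enumerated simultaneously, and each alternative supplies the material for its own construction.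
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZF, without the axiom of choice. An \emph{ordering} is a linearly ordered set, and an \emph{order type} is an equivalence class of orderings under order-preserving bijections. An \emph{embedding} is an order-preserving injection. We write $P\le R$ if the ordering $P$ embeds into the ordering $R$, and $P<R$ if $P\le R$ but not $R\le P$. These relations depend only on the types of $P$ and $R$, so we use them for orderings and types alike. The \emph{lexicographic product} of $\Psi$ and $P$ is the set $\Psi\times P$ ordered by the first coordinate and, when first coordinates agree, by the second; it is the ordering obtained by replacing each point of $\Psi$ by a copy of $P$.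

\begin{definition}\label{def:main}
Let $X$ be an ordering.
\begin{enumerate}
\item $X$ is \emph{transcendable} if there are orderings $P,\Psi<X$ with $X\le\Psi\times P$, and \emph{untranscendable} otherwise.
\item $X$ is \emph{indivisible}, in symbols $X\rightarrow(X)^1_2$, if for every partition of $X$ into two classes one of the classes contains a subset isomorphic to $X$. Otherwise $X$ is \emph{divisible}.
\end{enumerate}
\end{definition}

Both factors in (1) range over the same orderings, so the convention for the order of the factors does not matter. In (2), a class contains a subset isomorphic to $X$ exactly when $X$ embeds into it. So $X$ is divisible if and only if it is the union of two disjoint sets into neither of which it embeds.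

Each notion describes a way of reducing $X$ to smaller orderings: a transcendable ordering can be reached from below by one multiplication, and a divisible ordering can be cut into two pieces that are both strictly smaller. One may expect that an ordering which can be cut into smaller pieces can also be rebuilt from smaller factors. The two-element ordering $2$ is an exception. It splits into two singletons, but the only types below it are $0$ and $1$, whose products have at most one point. \emph{Binary Exceptionalism} (BE) is the statement that $2$ is the only divisible untranscendable ordering. The \emph{ordering principle} (O) is the statement that every set can be linearly ordered. The problem we treat is the following conjecture from \cite{binary}: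
\begin{center}
\emph{The theory $\mathrm{ZF}+\mathrm{O}+\mathrm{BE}$ is consistent.}
\end{center}
Section~\ref{sec:first} shows what speaks for it: BE holds among well-orderings, and the first counterexample that comes to mind, the real line, depends on a well-ordering of the reals. Nevertheless the conjecture is false, and O plays no role. For an ordering $A$, let $A^\omega$ be the set of $\omega$-sequences from $A$, ordered lexicographically: $x<x'$ if $x(k)<x'(k)$ at the first coordinate $k$ where $x$ and $x'$ differ.

\begin{theorem}[ZF]\label{thm:one}
There is an infinite ordering $X\subseteq\omega_1^\omega$, ordered lexicographically, that is divisible and untranscendable. Hence BE fails.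
\end{theorem}

Thus $\mathrm{ZF}+\mathrm{BE}$ is inconsistent, and so is $\mathrm{ZF}+\mathrm{O}+\mathrm{BE}$. The exceptions are moreover unbounded in size.

\begin{theorem}[ZF]\label{thm:two}
For every ordinal $\lambda$ there is a divisible untranscendable ordering into which $\lambda$ embeds. Hence no set of order types contains, up to mutual embeddability, all divisible untranscendable types.
\end{theorem}

The method is to build an ordering out of two kinds of points. The whole ordering reappears inside each of its intervals, which makes it untranscendable. Each kind of point has a feature that the other kind cannot reproduce, which makes it divisible. Which features are available depends on the following weak form of choice: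
\begin{quote}
(C)\quad there is a sequence $(e_\alpha)_{\alpha<\omega_1}$ of injections $e_\alpha\colon\alpha\to\omega$.
\end{quote}
Each countable ordinal has such an injection; (C) says that they can be chosen all at once. If (C) fails (Section~\ref{sec:notC}), the failure itself is the feature: the set of all enumerations of countable ordinals cannot be well-ordered and contains no increasing $\omega_1$-sequence, while the eventually zero sequences can be well-ordered and do contain one. If (C) holds (Section~\ref{sec:C}), it provides uncountably many reals in a well-ordered list, a cofinal $\omega$-sequence in every countable limit ordinal, and enough control over countable unions to run a closure argument that separates the two. Each construction carries an ordinal parameter $\lambda$. Theorem~\ref{thm:one} needs only the smallest value of the parameter, and we point out how the proofs read in that case.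

\section{First cases: ordinals, rationals, reals}\label{sec:first}

Recall that an ordinal $\alpha$ embeds into an ordinal $\beta$ only if $\alpha\le\beta$, so the relation $<$ above agrees on ordinals with the usual one. For a set $U$ of ordinals, $\operatorname{otp}(U)$ denotes its order type.

\begin{proposition}\label{prop:ordinals}
Every divisible ordinal other than $2$ is transcendable.
\end{proposition}

\begin{proof}
The ordinals $0$ and $1$ are indivisible. If $\alpha=\beta+1\ge3$, then $\alpha\le\beta+\beta\cong2\times\beta$ and $2,\beta<\alpha$. Let $\alpha$ be a divisible limit ordinal, say $\alpha=U_0\cup U_1$ with $\mu_j=\operatorname{otp}(U_j)<\alpha$. Consider the map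
\[
\xi\mapsto\bigl(\operatorname{otp}(U_0\cap\xi),\operatorname{otp}(U_1\cap\xi)\bigr)\in(\mu_0+1)\times(\mu_1+1).
\]
If $\xi<\eta$, neither coordinate decreases, and if $\xi\in U_j$ then coordinate $j$ increases, because $U_j\cap\xi$ is a proper initial segment of $U_j\cap\eta$. So the map is an embedding into the lexicographic product, and $\mu_0+1,\mu_1+1<\alpha$ since $\alpha$ is a limit.
\end{proof}

The successor case shows why $2$ is exceptional: the factor $2$ must itself be smaller than $\alpha$. Beyond the ordinals we need a way to recognize untranscendable orderings. The following criterion is the only one used in this paper. For $a<b$ in $X$ let $[a,b]=\{x\in X:a\le x\le b\}$.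

\begin{lemma}\label{lem:interval}
If $X\le[a,b]$ for all $a<b$ in $X$, then $X$ is untranscendable.
\end{lemma}

\begin{proof}
Suppose $f$ embeds $X$ into $\Psi\times P$ with $P,\Psi<X$, and let $\pi(x)\in\Psi$ be the first coordinate of $f(x)$. The map $\pi$ is weakly increasing. If $\pi(a)=\pi(b)$ for some $a<b$, then $\pi$ is constant on $[a,b]$, so $f$ maps $[a,b]$ into a single copy of $P$ and $X\le[a,b]\le P$. Otherwise $\pi$ is injective and $X\le\Psi$. Both conclusions contradict $P,\Psi<X$.
\end{proof}

The lemma applies to $\mathbb{Q}$ and to $\mathbb{R}$, each of which is isomorphic to all of its open intervals $(a,b)$. The rationals are indivisible: if $\mathbb{Q}=U_0\cup U_1$, then either $U_0$ misses an open interval, which then lies in $U_1$, or $U_0$ is dense in $\mathbb{Q}$ and is isomorphic to $\mathbb{Q}$ by Cantor's characterization of countable dense orderings without endpoints. For the reals the answer depends on choice.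

\begin{example}\label{ex:realsAC}
If $\mathbb{R}$ can be well-ordered, then $\mathbb{R}$ is divisible; in particular the axiom of choice refutes BE. Let $\kappa$ be the least ordinal in bijection with $\mathbb{R}$. An embedding $f\colon\mathbb{R}\to\mathbb{R}$ is determined by its values at rationals and at its points of discontinuity. The jumps $(f(x-),f(x+))$ at distinct discontinuities are disjoint nonempty intervals, so $f$ is coded by $f{\upharpoonright}\mathbb{Q}$ and the partial map sending a rational in the jump at $x$ to $(x,f(x))$. Countable sequences of reals are coded by reals, so the embeddings can be listed as $(f_\xi)_{\xi<\kappa}$. By recursion let $a_\xi\ne b_\xi$ be the first two points of $\operatorname{ran}f_\xi$, in a fixed well-ordering of $\mathbb{R}$, that are not among the fewer than $\kappa$ points chosen earlier. Put $U_0=\{a_\xi:\xi<\kappa\}$ and $U_1=\mathbb{R}\setminus U_0$. The range of $f_\xi$ contains $a_\xi\notin U_1$ and $b_\xi\notin U_0$, so $\mathbb{R}$ embeds into neither class.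
\end{example}

\begin{example}\label{ex:realsPSP}
If every uncountable set of reals contains a nonempty perfect set (a closed set without isolated points), then $\mathbb{R}$ is indivisible. In a partition of $\mathbb{R}$ into two classes one class is uncountable, so it contains such a set $P$, and it suffices to show $\mathbb{R}\le2^\omega\le P$. List $\mathbb{Q}$ as $(q_n)_{n<\omega}$ and send $x$ to the characteristic function of $\{n:q_n<x\}$; these sets increase strictly with $x$, so this is an embedding of $\mathbb{R}$ into $2^\omega$. Next define closed intervals $I_s$, $s\in2^{<\omega}$, with rational endpoints, of length at most $2^{-|s|}$, whose interiors meet $P$, with $I_{s0},I_{s1}\subseteq I_s$ and $I_{s0}$ strictly to the left of $I_{s1}$. The interior of $I_s$ contains two points of $P$, as $P$ has no isolated points, so a suitable pair exists, and we take the first one in a fixed list. Sending $x\in2^\omega$ to the point of $\bigcap_nI_{x\upharpoonright n}$, which lies in the closed set $P$, embeds $2^\omega$ into $P$.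
\end{example}

So an infinite counterexample to BE is never a well-ordering, and the counterexample $\mathbb{R}$ disappears under a regularity hypothesis on sets of reals. The natural guess is that BE can hold when choice fails badly enough. Section~\ref{sec:notC} shows why the guess goes wrong: a failure of choice creates new differences between orderings, and these serve as well as the diagonal construction of Example~\ref{ex:realsAC}.

\section{Sequences, trees and the statement (C)}\label{sec:tools}

\subsection*{Facts available in ZF}
A set is \emph{countable} if it injects into $\omega$, and $\omega_1$ is the least uncountable ordinal. We use the following facts, none of which needs choice.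
\begin{enumerate}
\item[(F1)] Subsets and images of countable sets are countable, and subsets and images of well-orderable sets are well-orderable (send each point of the image to its least preimage). A nonempty countable set is an image of $\omega$.
\item[(F2)] A well-ordering of a set $K$ chooses an element from every nonempty subset of $K$ at once: the least one.
\item[(F3)] If $A$ is well-orderable, so is the set $A^{<\omega}$ of finite sequences from $A$ (order by length, then lexicographically). If $A$ is countable, so is $A^{<\omega}$, since an injection $A\to\omega$ induces an injection $A^{<\omega}\to\omega^{<\omega}$. Products and unions of two sets preserve both properties.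
\item[(F4)] A set $U$ of ordinals has a unique isomorphism $\pi_U$ onto $\operatorname{otp}(U)$. So $U$ is countable if and only if $\operatorname{otp}(U)<\omega_1$, and an uncountable set of ordinals has a subset of type $\omega_1$.
\item[(F5)] Hartogs' theorem: for every set $M$ there is an ordinal that does not inject into $M$.
\end{enumerate}
The usual proof that a countable union of countable sets is countable chooses an enumeration of each set. We do not use that statement, nor the regularity of $\omega_1$, except in the form derived from (C) in Lemma~\ref{lem:union}.

\subsection*{Lexicographic orderings}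
Let $A$ be an ordering, whose elements we call \emph{letters}. The sets $A^n$ are ordered lexicographically, like $A^\omega$. We write $x{\upharpoonright}n$ for the initial segment of $x$ of length $n$, $|t|$ for the length of $t\in A^{<\omega}$, $t^\frown x$ for concatenation, and $[t]$ for the \emph{cone} of all $x\in A^\omega$ extending $t$. For $Y\subseteq A^\omega$ the \emph{tree} of $Y$ is $T_Y=\{y{\upharpoonright}n:y\in Y,\ n<\omega\}$. Looking at the first difference gives two rules:
\begin{enumerate}
\item[(L1)] if $x\le x'$ then $x{\upharpoonright}n\le x'{\upharpoonright}n$, and if $x{\upharpoonright}n<x'{\upharpoonright}n$ then $x<x'$;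
\item[(L2)] if $x(i)\le x'(i)$ for all $i<j$ and $x(j)<x'(j)$, then $x<x'$.
\end{enumerate}

For sets of sequences, Lemma~\ref{lem:interval} reduces to a statement about cones.

\begin{lemma}\label{lem:cone}
Let $A$ have no greatest element and let $X\subseteq A^\omega$. If $X\le X\cap[t]$ for every $t\in A^{<\omega}$, then $X$ is untranscendable.
\end{lemma}

\begin{proof}
Let $a<b$ in $X$ differ first at $k$. Since $A$ has no greatest element, there is a letter $c>a(k+1)$. Put $t=(a{\upharpoonright}(k+1))^\frown\langle c\rangle$ and let $x\in[t]$. Then $x$ differs from $a$ first at $k+1$, where $x$ is larger, and from $b$ first at $k$, where $x(k)=a(k)<b(k)$. So $X\le X\cap[t]\subseteq[a,b]$, and Lemma~\ref{lem:interval} applies.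
\end{proof}

All our non-embedding results rest on knowing where $\omega_1$ does not embed. An increasing $\omega_1$-sequence enters a new node of its tree at every step.

\begin{lemma}\label{lem:chain}
If $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in $A^\omega$, then the tree of $\{x_\xi:\xi<\omega_1\}$ is uncountable. In particular $\omega_1\not\le A^\omega$ if $A$ is countable.
\end{lemma}

\begin{proof}
Let $d_\xi$ be the first coordinate where $x_\xi$ and $x_{\xi+1}$ differ. We show that $\xi\mapsto x_{\xi+1}{\upharpoonright}(d_\xi+1)$ is injective. Suppose $\xi<\eta$ have the same value $u$. Comparing lengths gives $d_\xi=d_\eta=d$, and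
\[
x_\eta{\upharpoonright}(d+1)<x_{\eta+1}{\upharpoonright}(d+1)=u=x_{\xi+1}{\upharpoonright}(d+1)\le x_\eta{\upharpoonright}(d+1),
\]
the last step by (L1), since $x_{\xi+1}\le x_\eta$. This is a contradiction. If $A$ is countable, the tree lies in the countable set $A^{<\omega}$.
\end{proof}

\subsection*{Equivalent forms of (C)}
Form (ii) below is convenient for constructions, and form (iii) is how (C) will be derived toward a contradiction.

\begin{lemma}\label{lem:C}
The following are equivalent.
\begin{enumerate}
\item[(i)] {\rm(C)} holds.
\item[(ii)] There is a sequence $(s_\alpha)_{1\le\alpha<\omega_1}$ of surjections $s_\alpha\colon\omega\to\alpha$.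
\item[(iii)] There is a well-orderable set $K\subseteq\omega_1^\omega$ such that every $\alpha<\omega_1$ satisfies $\alpha\subseteq\operatorname{ran}s$ for some $s\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Given (i), let $s_\alpha(n)=e_\alpha^{-1}(n)$ if $n\in\operatorname{ran}e_\alpha$ and $s_\alpha(n)=0$ otherwise. Given (ii), take $K=\{s_\alpha:1\le\alpha<\omega_1\}$. Given (iii), fix a well-ordering of $K$; for $\alpha<\omega_1$ let $s$ be the least member of $K$ with $\alpha\subseteq\operatorname{ran}s$, and put $e_\alpha(\beta)=\min s^{-1}(\beta)$ for $\beta<\alpha$.
\end{proof}

\section{The case where (C) fails}\label{sec:notC}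

\subsection*{The ordering}
In the basic case the letters are the countable ordinals, $E$ is the set of eventually zero sequences, and $S$ is the set of sequences whose range is an ordinal, that is, of all surjections from $\omega$ onto nonzero countable ordinals. To make the ordering large, as Theorem~\ref{thm:two} requires, we enrich the letters. Divisibility will rest on $\omega_1\not\le S$, so a large ordinal cannot be put into the letters in its own direction. We put it in backwards and reverse the ordering at the end.

For an ordering $P$ let $P^*$ be the same set with the reverse order. Fix an ordinal $\lambda$ and let $\Lambda=(\lambda+1)^*$. It has a least element $o$, namely the ordinal $\lambda$; this is why we use $\lambda+1$. The letters are the elements of the lexicographic product $A=\Lambda\times\omega_1$. The least letter is $\mathbf{0}=(o,0)$, and there is no greatest letter because $(v,\xi)<(v,\xi+1)$. The \emph{height} of a letter is $\operatorname{ht}(v,\xi)=\xi$, and for a finite or infinite sequence $x$ of letters, $R(x)$ is the set of heights of its entries. Let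
\[
E=\{x\in A^\omega:x(i)=\mathbf{0}\text{ for all large }i\},\qquad S=\{x\in A^\omega:R(x)\text{ is an ordinal}\},
\]
and $X_\lambda=E\cup S$. For $\lambda=0$ the ordering $\Lambda$ has one point, letters are identified with their heights, $R(x)=\operatorname{ran}x$, and $X_0\subseteq\omega_1^\omega$ is the basic case.

\begin{proposition}\label{prop:notC}
Assume that {\rm(C)} fails. For every ordinal $\lambda$ the ordering $X_\lambda$ is divisible and untranscendable, and $\omega_1\le X_\lambda$ and $\lambda^*\le X_\lambda$.
\end{proposition}

Write $X=X_\lambda$. The last two claims hold already for $E$: the map $a\mapsto(a,\mathbf{0},\mathbf{0},\dots)$ embeds $A$ into $E$, and $A$ contains the copy $\{o\}\times\omega_1$ of $\omega_1$ and the copy $\Lambda\times\{0\}$ of $(\lambda+1)^*$.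

\subsection*{Divisibility}
We partition $X$ into $E$ and $S\setminus E$ and show $X\not\le E$ and $X\not\le S$. The second statement needs the following extension of Lemma~\ref{lem:chain}. For $\lambda=0$ it is the last sentence of that lemma. In general $\Lambda\times\gamma$ is uncountable, but an increasing sequence can use only finitely many elements of $\Lambda$ at each node.

\begin{lemma}\label{lem:reverse}
If $\gamma<\omega_1$, then $\omega_1\not\le(\Lambda\times\gamma)^\omega$.
\end{lemma}

\begin{proof}
Suppose $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in $(\Lambda\times\gamma)^\omega$, with tree $T$. For $u\in T$ let $V_u\subseteq\Lambda$ be the set of first components of the letters $x_\xi(|u|)$, where $x_\xi$ extends $u$. By (L1) these letters, and hence their first components, increase weakly with $\xi$. So the map sending $v\in V_u$ to the least $\xi$ at which $v$ occurs embeds $V_u$ into $\omega_1$, and $V_u$ is well-ordered in the order of $\Lambda$. Also every nonempty subset of $\Lambda$ has a greatest element. An infinite well-ordering has an initial segment of type $\omega$, which has no greatest element, so $V_u$ is finite.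

Fix an injection $j\colon\gamma\to\omega$. Code $w\in T$ by replacing each letter $w(i)=(v,\zeta)$ by the pair $(k,j(\zeta))$, where $k$ is the number of elements of $V_{w\upharpoonright i}$ below $v$. The code determines $w$: once $w{\upharpoonright}i$ is known, so is $V_{w\upharpoonright i}$, and then $k$ gives $v$ and $j(\zeta)$ gives $\zeta$. So $T$ injects into $(\omega\times\omega)^{<\omega}$, contradicting Lemma~\ref{lem:chain}.
\end{proof}

\emph{$X$ does not embed into $E$.} For $x\in E$ let $\ell(x)$ be the least $\ell$ with $x(i)=\mathbf{0}$ for all $i\ge\ell$. The map $x\mapsto x{\upharpoonright}\ell(x)$ injects $E$ into $A^{<\omega}$, so $E$ is well-orderable by (F3). If $X\le E$, then $S$ is well-orderable, and so is $K=\{\operatorname{ht}\circ x:x\in S\}$. For $\alpha<\omega_1$ there is a surjection $s\colon\omega\to\alpha+1$; the sequence $i\mapsto(o,s(i))$ lies in $S$, so $s\in K$. By Lemma~\ref{lem:C}(iii), (C) holds, a contradiction.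

\emph{$X$ does not embed into $S$.} Since $\omega_1\le X$, it is enough to show $\omega_1\not\le S$. Suppose $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in $S$, and let $\gamma_\xi=R(x_\xi)$, a countable ordinal. If the $\gamma_\xi$ are unbounded in $\omega_1$, then $K=\{\operatorname{ht}\circ x_\xi:\xi<\omega_1\}$ satisfies Lemma~\ref{lem:C}(iii), a contradiction. Otherwise all $\gamma_\xi$ are at most some $\gamma<\omega_1$, all $x_\xi$ lie in $(\Lambda\times\gamma)^\omega$, and Lemma~\ref{lem:reverse} is contradicted.

The requirement that $R(x)$ be an ordinal is what makes the first alternative work: a member of $S$ that uses a large height enumerates everything below it. The failure of (C) was used in both steps, and the second breaks down without it: if $(s_\alpha)$ is as in Lemma~\ref{lem:C}(ii), then for $\lambda=0$ the map $\alpha\mapsto\langle\alpha\rangle^\frown s_{\alpha+1}$ embeds $\omega_1$ into $S$.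

\subsection*{Untranscendability}
This part needs no hypothesis on (C). By Lemma~\ref{lem:cone} we must embed $X$ into $X\cap[t]$ for a given $t\in A^{<\omega}$. The difficulty is that $E$ and $S$ make opposite demands, as an example shows.

\begin{example}\label{ex:padding}
Let $\lambda=0$ and $t=\langle3\rangle$. The obvious map $x\mapsto t^\frown x$ fails: $x=(0,1,0,1,\dots)$ is in $S$, but $t^\frown x$ has range $\{0,1,3\}$ and is not eventually zero. To fill the gap in the range, interleave $x$ with the surjection $y=(1,2,3,0,1,2,3,0,\dots)$ onto $4$. With the entries of $y$ underlined, $x$ goes to
\[
(3;\ \underline1,0,\ \underline2,1,\ \underline3,0,\ \underline0,1,\ \dots)\in S.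
\]
This rule fails on $E$: for $x'=(0,7,0,0,\dots)$ it gives a sequence with range $\{0,1,2,3,7\}$ that is not eventually zero. So on $E$ we stop the padding when the sequence itself stops. Then $x'$ and $x''=(0,7,0,5,0,0,\dots)$, with $\ell(x')=2$ and $\ell(x'')=4$, go to
\[
(3;\ \underline1,0,\ \underline2,7,\ \underline0,0,\ \underline0,0,\ \underline0,0,\dots)\ <\ (3;\ \underline1,0,\ \underline2,7,\ \underline3,0,\ \underline0,5,\ \underline0,0,\dots).
\]
The images now differ first at a padding entry, before the coordinate that carries the difference of $x'$ and $x''$. The order is still right, because the larger sequence is still being padded at that point and stopping writes the least letter.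
\end{example}

In general, let $m=|t|$, let $\beta$ be a nonzero countable ordinal with $R(t)\subseteq\beta$, and fix a surjection $y\colon\omega\to\beta$; this is a single choice. Extend $\ell$ to $X$ by $\ell(x)=\omega$ for $x\in X\setminus E$. Define $g(x)\in[t]$ by
\[
g(x)(m+2i)=\begin{cases}(o,y(i))&\text{if }i<\ell(x),\\ \mathbf{0}&\text{if }i\ge\ell(x),\end{cases}\qquad g(x)(m+2i+1)=x(i).
\]
If $x\in E$, then both entries are $\mathbf{0}$ for $i\ge\ell(x)$, so $g(x)\in E$. If $x\in X\setminus E$, then $x\in S$ and $R(g(x))=R(t)\cup\beta\cup R(x)=\beta\cup R(x)$, the larger of two ordinals, so $g(x)\in S$. Thus $g$ maps $X$ into $X\cap[t]$.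

Let $x<x'$ differ first at $k$. Then $x'(k)>x(k)\ge\mathbf{0}$, so $x'(k)\ne\mathbf{0}$ and $\ell(x')>k$. Hence for $i\le k$ we have $g(x')(m+2i)=(o,y(i))$, while $g(x)(m+2i)$ is $(o,y(i))$ or $\mathbf{0}$; in both cases $g(x)(m+2i)\le g(x')(m+2i)$. The entries at $m+2i+1$ agree for $i<k$, and $g(x)(m+2k+1)<g(x')(m+2k+1)$. By (L2), $g(x)<g(x')$. This completes the proof of Proposition~\ref{prop:notC}.

\section{The case where (C) holds}\label{sec:C}

Throughout this section we fix injections $(e_\alpha)_{\alpha<\omega_1}$ as in (C) and surjections $(s_\alpha)_{1\le\alpha<\omega_1}$ as in Lemma~\ref{lem:C}(ii).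

\subsection*{What (C) provides}

\begin{lemma}\label{lem:union}
If $I$ is countable and $(U_i)_{i\in I}$ is a family of countable sets of ordinals, then $\bigcup_{i\in I}U_i$ is countable. In particular every countable subset of $\omega_1$ is bounded in $\omega_1$.
\end{lemma}

\begin{proof}
A countable set $U$ of ordinals has the canonical injection $j_U=e_{\operatorname{otp}(U)}\circ\pi_U$ into $\omega$, by (F4). Fix an injection $h\colon I\to\omega$ and send $\xi\in\bigcup_iU_i$ to $(h(i),j_{U_i}(\xi))$, where $h(i)$ is least among the $i$ with $\xi\in U_i$. This is an injection into $\omega\times\omega$. If $U\subseteq\omega_1$ is countable, then $\sup U=\bigcup_{\xi\in U}\xi$ is countable by the first part, so $\sup U<\omega_1$.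
\end{proof}

For a countable set $U$ of ordinals let $\sigma(U)=\sup(U\cap\omega_1)$, a countable ordinal by the lemma, and for a sequence $x$ of ordinals of length $\omega$ let $\sigma(x)=\sigma(\operatorname{ran}x)$.

\emph{Reals.} Fix a bijection $\omega\times\omega\to\omega$. For $\omega\le\alpha<\omega_1$ let $r_\alpha\in2^\omega$ be, via this bijection, the characteristic function of the relation $\{(e_\alpha(\beta),e_\alpha(\gamma)):\beta<\gamma<\alpha\}$. This relation well-orders its field $\operatorname{ran}e_\alpha$ in type $\alpha$, so $r_\alpha$ determines $\alpha$. Hence $W=\{r_\alpha:\omega\le\alpha<\omega_1\}\subseteq2^\omega$ is well-orderable and uncountable.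

\emph{Ladders.} Let $\mathrm{Lim}$ be the set of nonzero countable limit ordinals. For $\alpha\in\mathrm{Lim}$ define $c_\alpha\colon\omega\to\alpha$ by $c_\alpha(0)=s_\alpha(0)$ and $c_\alpha(n+1)=\max\{c_\alpha(n),s_\alpha(n+1)\}+1$. The values stay below $\alpha$ because $\alpha$ is a limit, $c_\alpha$ is strictly increasing, and $c_\alpha(n)\ge s_\alpha(n)$ for all $n$. So $\sigma(c_\alpha)=\alpha$.

\subsection*{The ordering}
Fix a limit ordinal $\lambda\ge\omega_1$; the basic case is $\lambda=\omega_1$. Let $Z_\lambda=L\cup B\subseteq\lambda^\omega$, where
\[
L=\{p^\frown c_\alpha:p\in\lambda^{<\omega},\ \alpha\in\mathrm{Lim}\},\qquad B=\{p^\frown r:p\in\lambda^{<\omega},\ r\in W\}.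
\]
Members of $L$ are eventually strictly increasing and members of $B$ are eventually in $\{0,1\}$, so $L$ and $B$ are disjoint. Both are images of well-orderable sets, so $Z_\lambda$ is well-orderable.

\begin{proposition}\label{prop:C}
Assume {\rm(C)}. For every limit ordinal $\lambda\ge\omega_1$ the ordering $Z_\lambda\subseteq\lambda^\omega$ is divisible and untranscendable, and $\lambda\le Z_\lambda$.
\end{proposition}

Write $Z=Z_\lambda$. The map $\delta\mapsto\langle\delta\rangle^\frown c_\omega$ embeds $\lambda$ into $Z$. Here the tail of a sequence alone decides membership, so $x\mapsto t^\frown x$ embeds $Z$ into $Z\cap[t]$ for every $t\in\lambda^{<\omega}$. As $\lambda$ is a limit, it has no greatest element, and $Z$ is untranscendable by Lemma~\ref{lem:cone}. It remains to show $Z\not\le L$ and $Z\not\le B$. Both proofs use a converse to Lemma~\ref{lem:chain}. For $Y\subseteq\lambda^\omega$ let $\operatorname{ent}(Y)=\bigcup_{y\in Y}\operatorname{ran}y$ be the set of entries of members of $Y$.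

\begin{lemma}\label{lem:entries}
If $Y\subseteq Z$ and $Y\le2^\omega$, then $\operatorname{ent}(Y)$ is countable.
\end{lemma}

\begin{proof}
For $u\in T_Y$ let $N_u=\{\delta:u^\frown\langle\delta\rangle\in T_Y\}$. Suppose $N_u$ is uncountable. By (F4) it has a subset $N$ of type $\omega_1$. Using a well-ordering of $Z$, choose $y_\delta\in Y\cap[u^\frown\langle\delta\rangle]$ for all $\delta\in N$. Then $\delta\mapsto y_\delta$ is strictly increasing, so $\omega_1\le Y\le2^\omega$, contradicting Lemma~\ref{lem:chain}. Hence every $N_u$ is countable.

Let $U_n$ be the set of entries of members of $Y$ at coordinates below $n$, so $U_0=\emptyset$. If $U_n$ is countable, then $T_Y\cap\lambda^n\subseteq U_n^n$ is countable, and $U_{n+1}=U_n\cup\bigcup\{N_u:u\in T_Y\cap\lambda^n\}$ is countable by Lemma~\ref{lem:union}. So all $U_n$ are countable, and $\operatorname{ent}(Y)=\bigcup_nU_n$ is countable by Lemma~\ref{lem:union} again.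
\end{proof}

The choice of the $y_\delta$ is the reason for building $B$ from the well-orderable set $W$ and not from all of $2^\omega$.

\subsection*{The reals do not fit into the ladders}
The ordering $W$ is uncountable and embeds into $2^\omega$, whereas countably many entries support only countably many points of $L$. In detail, suppose $Z\le L$. Since $W\subseteq Z$, there is $Y\subseteq L$ isomorphic to $W$. Then $Y\le2^\omega$, so $U=\operatorname{ent}(Y)$ is countable by Lemma~\ref{lem:entries}. If $p^\frown c_\alpha\in Y$, then $p\in U^{<\omega}$ and $\alpha=\sigma(c_\alpha)\le\sigma(U)<\omega_1$. So $Y$ is an image of a subset of the countable set $U^{<\omega}\times(\sigma(U)+1)$, while $W$ is uncountable. Hence $Z\not\le L$.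

\subsection*{The ladders do not fit into the reals}
Suppose $f\colon Z\to B$ is an embedding. We shall find a countable set $H\subseteq\lambda$ that is closed under all the information $f$ attaches to finite sequences from $H$, and then test $f$ on the ladder $c_\alpha$, where $\alpha$ is the first ordinal missing from $H$. All entries of $c_\alpha$ are in $H$, but their supremum is not. The contradiction comes from showing that $f$ ties $c_\alpha$ to a finite sequence from $H$, which forces the supremum into $H$.

\begin{lemma}\label{lem:closure}
Let $F$ assign to each $p\in\lambda^{<\omega}$ a countable subset of $\lambda$. There is a countable $H\subseteq\lambda$ such that $F(p)\subseteq H$ for all $p\in H^{<\omega}$ and $H\cap\omega_1$ is an ordinal in $\mathrm{Lim}$.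
\end{lemma}

\begin{proof}
Let $H_0=\{0\}$ and
\[
H_{i+1}=H_i\cup\{\xi:\xi\le\sigma(H_i)+1\}\cup\bigcup\{F(p):p\in H_i^{<\omega}\}.
\]
By induction, (F3) and Lemma~\ref{lem:union}, each $H_i$ is a countable subset of $\lambda$, and $H=\bigcup_iH_i$ is countable by Lemma~\ref{lem:union}. Each $p\in H^{<\omega}$ lies in some $H_i^{<\omega}$, so $F(p)\subseteq H$. If $\xi\in H_i\cap\omega_1$, then $\xi\le\sigma(H_i)$, so $H_{i+1}$ contains $\xi+1$ and every ordinal below it. Hence $H\cap\omega_1$ is a nonzero ordinal without greatest element, and it is countable.
\end{proof}

If $\lambda=\omega_1$, then $H$ is simply the ordinal $\alpha=H\cap\omega_1$. For $p\in\lambda^{<\omega}$ let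
\[
z_p=p^\frown c_\omega\in Z,\qquad Y_p=\{x\in Z:f(x)=p^\frown s\text{ for some }s\in2^\omega\}.
\]
The point $z_p$ is a canonical member of the cone $[p]$. The map $x\mapsto s$ embeds $Y_p$ into $2^\omega$, so $\operatorname{ent}(Y_p)$ is countable by Lemma~\ref{lem:entries}, and $b(p)=\sigma(\operatorname{ent}(Y_p))$ is a countable ordinal with $\sigma(x)\le b(p)$ for all $x\in Y_p$.

\emph{The simplest case.} Let $\lambda=\omega_1$ and suppose that all values of $f$ are binary from coordinate $1$ on. By Lemma~\ref{lem:closure} take $\alpha\in\mathrm{Lim}$ with $f(z_{\langle\delta\rangle})(0)<\alpha$ and $b(\langle\delta\rangle)<\alpha$ for all $\delta<\alpha$. Let $x=c_\alpha$. Then $x<z_{\langle x(0)+1\rangle}$, so $\delta=f(x)(0)\le f(z_{\langle x(0)+1\rangle})(0)<\alpha$. But $x\in Y_{\langle\delta\rangle}$, so $\alpha=\sigma(x)\le b(\langle\delta\rangle)<\alpha$.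

In general $f(x)=t^\frown r$ with $t$ of any length, and the same ending works once we know that the entries of $t$ are in $H$. Comparison with points above $x$ no longer gives this directly: a sequence beginning $(0,\alpha)$ lies below every sequence beginning with $1$. What saves the argument is that $x$ is approached from above by points $z_p$ whose images stay in $H^\omega$. If $f(x)$ leaves $H$, these images keep away from $f(x)$, and the gap between them is described by a finite sequence from $H$, which then singles out $x$. To record such gaps, let for $p\in\lambda^{<\omega}$ and $\eta\le\lambda$
\[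
D_{p,\eta}=\{z\in Z:f(z){\upharpoonright}(|p|+1)<p^\frown\langle\eta\rangle\},
\]
the comparison being made in $(\lambda+1)^{|p|+1}$. The value $\eta=\lambda$ acts as a letter above all letters in use: $D_{p,\lambda}=\{z:f(z){\upharpoonright}|p|\le p\}$. By (L1), $D_{p,\eta}$ is an initial segment of $Z$. Let $x_{p,\eta}$ be its greatest element, when there is one.

Let $F(p)$ consist of the entries of $f(z_p)$, the ordinal $b(p)$, the ordinal $\sigma(x_{p,\lambda})$ if $x_{p,\lambda}$ exists, and the ordinal $\sigma(x_{q,\eta})$ if $p=q^\frown\langle\eta\rangle$ and $x_{q,\eta}$ exists. This is a countable subset of $\lambda$, since $\omega_1\le\lambda$. Take $H$ as in Lemma~\ref{lem:closure} and let $\alpha=H\cap\omega_1\in\mathrm{Lim}$. A countable ordinal in $H$ is below $\alpha$, so for all $p\in H^{<\omega}$: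
\begin{enumerate}
\item[(H1)] $f(z_p)\in H^\omega$;
\item[(H2)] $b(p)<\alpha$;
\item[(H3)] $\sigma(x_{p,\eta})<\alpha$ whenever $\eta\in H\cup\{\lambda\}$ and $x_{p,\eta}$ exists.
\end{enumerate}
Let $x=c_\alpha\in Z$ and $y=f(x)$, and recall $\sigma(x)=\alpha$.

\emph{Step 1: $x$ is approached from above.} For $m<\omega$ let $p_m=(x{\upharpoonright}m)^\frown\langle x(m)+1\rangle$ and $z_m=z_{p_m}$. As $\alpha$ is a limit, $p_m\in\alpha^{<\omega}\subseteq H^{<\omega}$, so $f(z_m)\in H^\omega$ by (H1). Also $z_m>x$, so $f(z_m)>y$. If $z\in Z$ and $z>x$, then $z_m<z$ for some $m$: if $z$ and $x$ differ first at $j$, then $z_{j+1}{\upharpoonright}(j+1)=x{\upharpoonright}(j+1)<z{\upharpoonright}(j+1)$.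

\emph{Step 2: $y\in H^\omega$.} Suppose not. Let $n$ be least with $y(n)\notin H$, let $u=y{\upharpoonright}n\in H^n$, and let $\eta$ be the least element of $H\cup\{\lambda\}$ above $y(n)$. (In the basic case $y(n)\ge\alpha=H$, so $\eta=\omega_1$.) Then $y{\upharpoonright}(n+1)=u^\frown\langle y(n)\rangle<u^\frown\langle\eta\rangle$, that is, $x\in D_{u,\eta}$. We claim that no $z_m$ is in $D_{u,\eta}$. Since $f(z_m)>y$, (L1) gives $f(z_m){\upharpoonright}n\ge u$. If the inequality is strict, then $f(z_m){\upharpoonright}(n+1)>u^\frown\langle\eta\rangle$. If equality holds, then $f(z_m)(n)\ge y(n)$; as $f(z_m)(n)\in H$ and $y(n)\notin H$, we get $f(z_m)(n)>y(n)$, hence $f(z_m)(n)\ge\eta$ and $f(z_m){\upharpoonright}(n+1)\ge u^\frown\langle\eta\rangle$. This proves the claim. Every $z>x$ lies above some $z_m$ by Step 1, and $D_{u,\eta}$ is an initial segment, so no $z>x$ is in $D_{u,\eta}$. Therefore $x=x_{u,\eta}$, and (H3) gives $\alpha=\sigma(x)<\alpha$, a contradiction.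

\emph{Step 3: the contradiction.} Since $y\in B$, we have $y=t^\frown r$ with $r\in W\subseteq2^\omega$, and $t\in H^{<\omega}$ by Step 2. Then $x\in Y_t$, so $\alpha=\sigma(x)\le b(t)<\alpha$ by (H2).

Hence $Z\not\le B$, and Proposition~\ref{prop:C} is proved. Three properties of $W$ were used, each once: it is uncountable (for $Z\not\le L$), it consists of binary sequences (so that $W$ and the sets $Y_p$ embed into $2^\omega$), and it is well-orderable (Lemma~\ref{lem:entries}).

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
If (C) fails, take $X_0\subseteq\omega_1^\omega$ from Proposition~\ref{prop:notC}. If (C) holds, take $Z_{\omega_1}\subseteq\omega_1^\omega$ from Proposition~\ref{prop:C}. In each case the ordering is divisible and untranscendable, and it is infinite because $\omega_1$ embeds into it.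
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Reversal preserves both properties: $P\le R$ if and only if $P^*\le R^*$, and $(\Psi\times P)^*=\Psi^*\times P^*$. Let $\lambda$ be an ordinal. If (C) fails, then $X_\lambda^*$ is divisible and untranscendable by Proposition~\ref{prop:notC}, and $\lambda^*\le X_\lambda$ gives $\lambda\le X_\lambda^*$. If (C) holds, let $\lambda'\ge\max\{\lambda,\omega_1\}$ be a limit ordinal; then $\lambda\le\lambda'\le Z_{\lambda'}$, and Proposition~\ref{prop:C} applies.

For the second statement, a nonempty order type is a proper class, and a set of types is understood through Scott's trick: a type is represented by the set of its members of least rank in the cumulative hierarchy. Given a set of types, let $M$ be the union of the underlying sets of all these representatives; no representative needs to be chosen. By (F5) there is an ordinal $\lambda$ that does not inject into $M$. Let $Z$ be a divisible untranscendable ordering with $\lambda\le Z$. An embedding of $Z$ into one of the representatives would inject $\lambda$ into $M$. So $Z$ embeds into none of them, and its type is mutually embeddable with no type in the given set.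
\end{proof}

\begin{thebibliography}{1}
\bibitem{binary} \emph{On the Binary Linear Ordering}, \texttt{https://www.winterschool.eu/\allowbreak files/\allowbreak 1466-On\_the\_binary\_linear\_\allowbreak ordering910828170.pdf}
\end{thebibliography}
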